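# Homologically trivial symplectic actions of odd order on homotopy K3 surfaces

## 1. Symplectic homotopy K3 surfaces and homologically trivial actions

**Definition 1.** A *symplectic homotopy K3 surface* is a closed symplectic 4-manifold $(X,\omega)$ that is homotopy equivalent to a K3 surface. We orient $X$ by $\omega\wedge\omega$ and ask, as part of the convention, that $b_2^+=3$, i.e. that the signature be $\sigma(X)=-16$.

Such an $X$ is simply connected, $\chi(X)=24$, $b_2(X)=22$, and its intersection form is even and unimodular. Two examples to keep in mind: the quartic $\{z_0^4+z_1^4+z_2^4+z_3^4=0\}\subset\mathbb{CP}^3$ with the Fubini–Study form; and the Kummer surface, where one divides a 4-torus by $x\mapsto -x$ and replaces each of the 16 singular points by a sphere, so that $\chi=\frac12(0-16)+16\cdot 2=24$.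

**Definition 2.** Let a finite group $G$ act smoothly on $(X,\omega)$. The action is *effective* if only $1\in G$ acts as the identity, *symplectic* if $g^*\omega=\omega$ for all $g$, and *homologically trivial* if $G$ acts as the identity on $H^*(X;\mathbb Z)$.

When $X$ is a homotopy K3 surface, $H_1=H_3=0$ and $H_2(X;\mathbb Z)$ is free, so for orientation-preserving actions the last condition only concerns $H_2$. The tool for testing it is the Lefschetz formula: for $g$ of finite order on a closed manifold,
$$\sum_i(-1)^i\,\mathrm{tr}\big(g|H_i(X;\mathbb Q)\big)=\chi(\mathrm{Fix}(g)).$$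

*Examples.* A rotation of $S^2$ of order $n$ is homologically trivial, and indeed $\chi(\mathrm{Fix})=2=\chi(S^2)$. On the quartic above, let $g$ permute $z_0,z_1,z_2$ cyclically; it preserves the Fubini–Study form. Its fixed points in $\mathbb{CP}^3$ are the line $[x:x:x:y]$ and the two points $[1:\omega:\omega^2:0]$, $[1:\omega^2:\omega:0]$ with $\omega=e^{2\pi i/3}$. The line meets the quartic in the four points with $3x^4+y^4=0$, and the two points lie on it since $1+\omega^4+\omega^8=0$. So $\chi(\mathrm{Fix}(g))=6=2+\mathrm{tr}(g|H_2)$, the trace is $4\ne22$, and $g$ is not homologically trivial.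

## 2. Cyclic branched covers, twists, square roots of the canonical bundle

**Definition 3.** Let $S$ be a sphere, $\mathcal P\subset S$ finite, $S^\circ=S\setminus\mathcal P$, and $\kappa:\pi_1(S^\circ,*)\to\mathbb Z_m$ a surjection. The covering of $S^\circ$ belonging to $\ker\kappa$ has deck group $\mathbb Z_m$. Filling in its punctures gives a closed Riemann surface with a holomorphic $\mathbb Z_m$-action, the *cyclic branched cover* of $\kappa$. If $c$ is a loop going once around a puncture, there are $m/\mathrm{ord}\,\kappa(c)$ points over that puncture, each of ramification index $\mathrm{ord}\,\kappa(c)$.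

*Example.* If $|\mathcal P|=4$ and each of the four loops goes to $1\in\mathbb Z_2$, we get a double cover with $\chi=2(2-4)+4=0$, an elliptic curve. Its covering involution acts by $-1$ on holomorphic 1-forms, since an invariant one would descend to the sphere.

**Definition 4.** Let $N$ be an annulus in an oriented surface with coordinates $(y,\theta)\in(-\delta,\delta)\times\mathbb R/2\pi\mathbb Z$, and $u$ a smooth step function, $0$ near $-\delta$ and $1$ near $\delta$. The *Dehn twist* about the core $y=0$ is $(y,\theta)\mapsto(y,\theta+2\pi u(y))$ on $N$ and the identity elsewhere.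

A path that crosses $N$ once, along an arc $\theta=\mathrm{const}$, is sent to the path that on its way also runs once around the core: the twist inserts the core loop, with exponent $\pm1$, at the crossing point. The form $dy\wedge d\theta$ is preserved.

*Example.* On $\mathbb R^2/\mathbb Z^2$ a twist about $x=0$ is $(x,y)\mapsto(x,y+\tilde u(x))$ with $\tilde u(x+1)=\tilde u(x)+1$. Replacing $\tilde u$ by $(1-\epsilon)\tilde u(x)+\epsilon x$, $0\le\epsilon\le1$, gives an isotopy to the linear shear $(x,y)\mapsto(x,x+y)$.

**Definition 5.** Let $M$ be an almost complex manifold of complex dimension $m$ with canonical bundle $K$. A *square root* of $K$ is a line bundle $L$ with an isomorphism $L^2\cong K$.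

The double cover of $U(m)$ induced by $\mathrm{Spin}(2m)\to SO(2m)$ is the connected one, $\{(R,z)\in U(m)\times S^1:z^2=\det R\}$. A spin structure is a lift of the unitary frame bundle to this cover, that is, a square root of $\det TM=K^{-1}$, or, dually, of $K$. So spin structures on $M$ correspond to isomorphism classes of square roots of $K$. We use two consequences.

* Products of spin structures correspond to tensor products of square roots, as one sees from $((R_1,z_1),(R_2,z_2))\mapsto(R_1\oplus R_2,z_1z_2)$.
* A nowhere zero section $\beta$ of $K$ gives the square root (trivial bundle, $1^2=\beta$). On a Riemann surface this is the spin structure of the framing $\nu$ dual to $\beta$, i.e. $\beta(\nu)=1$.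

*Examples.* On $\mathbb{CP}^1$, $K=\mathcal O(-2)$ has the square root $\mathcal O(-1)$. On $\mathbb{CP}^2$, $K=\mathcal O(-3)$ has none, so $\mathbb{CP}^2$ is not spin. On an elliptic curve, $\beta=dz$ gives the spin structure of the translation-invariant framing.

## 3. A nonexistence conjecture for odd primes

Can a symmetry of odd prime order of a symplectic homotopy K3 surface, preserving $\omega$, be invisible in homology? The source "Towards an equivariant version of Gromov–Taubes invariant" (http://people.math.umass.edu/~wchen/equivariant-GT.pdf) poses the following.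

**Conjecture.** There is no symplectic homotopy K3 surface $(X,\omega)$ carrying an effective, symplectic, homologically trivial action of $\mathbb Z_p$ for an odd prime $p$.

We shall prove that the conjecture is false, for every odd prime $p$.

**Theorem A.** For every odd integer $n\ge3$ (in particular for every odd prime) there is a symplectic homotopy K3 surface $(X,\omega)$ with an effective symplectic $\mathbb Z_n$-action which is trivial on $H^*(X;\mathbb Z)$. Every $g\neq1$ in $\mathbb Z_n$ has the same fixed point set: four disjoint symplectic spheres and 16 isolated points.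

**Theorem B.** If a finite group acts effectively, symplectically and homologically trivially on a symplectic homotopy K3 surface, its order is odd. Hence $\mathbb Z_n$ $(n\ge2)$ admits such an action on some symplectic homotopy K3 surface if and only if $n$ is odd.

Theorem A with $n=p$ disproves the conjecture; Theorem B is not needed for that.

## 4. Twenty-four, and complex K3 surfaces

**Lemma 1.** Let $X$ be a closed simply connected oriented 4-manifold with $\chi(X)=24$ and $g$ an orientation-preserving diffeomorphism of finite order. Then $g$ acts trivially on $H^*(X;\mathbb Z)$ if and only if $\chi(\mathrm{Fix}(g))=24$.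

*Proof.* Here $H_1=H_3=0$, $H_2$ is torsion free of rank 22, and $\chi(\mathrm{Fix}(g))=2+\mathrm{tr}(g|H_2(X;\mathbb Q))$. If $g$ is trivial the value is 24. Conversely, if it is 24, then the 22 eigenvalues of $g$ on $H_2$ are roots of unity with sum 22, so all are 1; since $g$ has finite order it is diagonalizable, hence the identity on $H_2(X;\mathbb Q)\supset H_2(X;\mathbb Z)$, and so on $H^*(X;\mathbb Z)$. $\square$

So we must produce fixed point sets of Euler number 24. The simplest place to look is a complex K3 surface with a holomorphic $g\ne1$ of prime order $p$, and there it cannot work. Suppose $g$ acts trivially on cohomology. The nowhere zero holomorphic 2-form $\Omega$ is determined by its class in $H^2(X;\mathbb C)$, so $g^*\Omega=\Omega$. At a fixed point $dg\neq1$ has determinant 1, so its eigenvalues are $\zeta,\zeta^{-1}$ for some $\zeta\ne1$ with $\zeta^p=1$. All fixed points are therefore isolated, and there are 24 of them. The holomorphic Lefschetz formula reads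
$$\sum_{x}\frac1{(1-\zeta_x)(1-\zeta_x^{-1})}=\mathrm{tr}(g|H^0(X,\mathcal O))-\mathrm{tr}(g|H^1(X,\mathcal O))+\mathrm{tr}(g|H^2(X,\mathcal O))=1-0+1=2 .$$
But each of the 24 summands is $1/|1-\zeta_x|^2\ge\frac14$, so the left side is at least $6$. (For $p=3$ each summand is $\frac13$ and the left side is 8.)

The argument used an invariant nowhere zero holomorphic 2-form, so it excludes fixed surfaces and ties the two weights at a fixed point together. A symplectic homotopy K3 surface need not have $K_X=0$, and then neither restriction is available. So we look for an $X$ whose canonical bundle is nontrivial, with fixed surfaces.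

## 5. Three covers of the sphere with four branch points

Fix $n\ge3$ odd and put $k=(n-1)/2$. Paths are composed from left to right.

**The base.** Let $S=\mathbb C\cup\{\infty\}$, $P_j=e^{i\pi(2j-1)/4}$ for $1\le j\le4$, $\mathcal P=\{P_1,\dots,P_4\}$, $S^\circ=S\setminus\mathcal P$, and $*=0$. Let $c_j$ be the counterclockwise petal based at $0$ that lies in the open $j$-th quadrant except at $0$ and goes around $P_j$. The product $c_1c_2c_3c_4$ is homotopic to going out along a ray, once around a large circle, and back; the circle contracts over $\infty$. So
$$\Phi:=\pi_1(S^\circ,*)=\langle c_1,c_2,c_3,c_4\mid c_1c_2c_3c_4=1\rangle .$$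

**The covers.** Let $\kappa:\Phi\to\mathbb Z_{2n}$ send $c_1,c_3\mapsto1$ and $c_2,c_4\mapsto-1$, and let $\Sigma\to S$ be the cyclic branched cover of $\kappa$. Each $\kappa(c_i)$ has order $2n$, so there is exactly one point $Q_i$ over $P_i$, totally ramified, and every nontrivial element of $\mathbb Z_{2n}$ fixes exactly $Q_1,\dots,Q_4$. Riemann–Hurwitz gives $2-2g(\Sigma)=2n(2-4)+4$, i.e. $g(\Sigma)=2n-1$.

Since $n$ is odd, $\mathbb Z_{2n}=\langle\tau\rangle\times G$ with $\tau$ of order 2 and $G\cong\mathbb Z_n$. Put
$$T=\Sigma/G,\qquad B=\Sigma/\tau,\qquad q:\Sigma\to B .$$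
$T$ is the double cover of $S$ branched at $\mathcal P$, an elliptic curve, and $\tau$ induces the covering involution of $T\to S$. $B$ is the $n$-fold cyclic cover of $S$, totally ramified over the four points, so $2-2g(B)=-2n+4$ and $g(B)=n-1$. For $n=3$ the genera of $\Sigma,T,B$ are $5,1,2$.

Let $T^\circ,\Sigma^\circ$ be the complements of the points over $\mathcal P$, let $*_\pm\in T$ be the two lifts of $*$, and fix $x_0\in\Sigma$ over $*_+$.

**An area form.** Near $Q_i$ there is a holomorphic coordinate $w$ in which $\mathbb Z_{2n}$ acts linearly, by a faithful character; in particular $\tau$ is $w\mapsto-w$. Take a $\mathbb Z_{2n}$-invariant area form and interpolate convexly, by a cutoff function of $|w|$, to $\frac i2dw\wedge d\bar w$ near each $Q_i$. In dimension two this stays an area form. The result $\omega_\Sigma$ is $\mathbb Z_{2n}$-invariant and standard near the $Q_i$.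

## 6. The resolution of $(\Sigma\times\text{annulus})/\mathbb Z_2$

Let $A=\mathbb R/\mathbb Z\times(-1,1)$ with coordinates $(s,t)$, $v=s+it$, and on $\Sigma\times A$ let
$$\iota(x,s,t)=(\tau x,-s,-t).$$
The form $\omega_\Sigma+ds\wedge dt$ is invariant under $\iota$ and under $G$, which acts on $\Sigma$ only. The involution $\iota$ is holomorphic with 8 fixed points $(Q_i,s,0)$, $s\in\{0,\frac12\}$. Near each of them, with $v$ recentered, $\iota=-1$ in the coordinates $(w,v)$; an element $g\in G$ acts by $(w,v)\mapsto(\lambda w,v)$, $\lambda$ a root of unity of the same order as $g$; and the form is the flat form $\frac i2(dw\wedge d\bar w+dv\wedge d\bar v)$. Let $U_{orb}=(\Sigma\times A)/\iota$. We must resolve its 8 singular points symplectically and $G$-equivariantly.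

The minimal resolution of $\mathbb C^2/\pm1$ is the total space of $\mathcal O(-2)\to\mathbb{CP}^1$, with charts
$$(\xi,\zeta)=(w/v,v^2),\qquad(\xi',\zeta')=(v/w,w^2).$$

**Lemma 2.** Let $\rho=|w|^2+|v|^2$ and $r=\log\rho$. For every $r_0$ there is a $U(2)$-invariant symplectic form on $\mathcal O(-2)$, positive with respect to the complex structure, that is the flat form where $r\ge r_0$.

*Proof.* For a function $V$ of $r$ with $V'>0$, $V''>0$ consider
$$\tfrac i2\partial\bar\partial V=V'\,\tfrac i2\partial\bar\partial r+V''\,\tfrac i2\partial r\wedge\bar\partial r .$$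
On $\mathbb C^2\setminus0$ both summands are semipositive. The first has as kernel exactly the complex radial line; on the radial vector $(w,v)$ the form $\partial r=\partial\rho/\rho$ takes the value $1$, so the second is positive on that line. Hence the sum is positive. For $V'=e^r$ it is $\frac i2\partial\bar\partial\rho$, the flat form.

Choose $r_1<r_0$ and $\mu,\mu'>0$ with $\mu+\mu'e^{2r_1}<e^{r_0}$, and prescribe
$$V'(r)=e^r\quad(r\ge r_0),\qquad V'(r)=\mu+\mu'e^{2r}\quad(r\le r_1).$$
On $[r_1,r_0]$ we need a smooth $V''>0$ with the germs at the endpoints given by these formulas and with integral $e^{r_0}-\mu-\mu'e^{2r_1}>0$. It exists: use the prescribed positive germs only on such short intervals that they contribute less than the required integral, and adjust the function in between. Then $V'$ increases from a positive value, so $V'>0$ throughout.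

For $r\le r_1$ we have $V=\mu r+\frac{\mu'}2\rho^2$ up to a constant. In the first chart $\rho=|\zeta|(1+|\xi|^2)$, and $\partial\bar\partial\log|\zeta|=0$ for $\zeta\ne0$, so the form is
$$\mu\,\tfrac i2\partial\bar\partial\log(1+|\xi|^2)+\tfrac{\mu'}2\cdot\tfrac i2\partial\bar\partial\big(|\zeta|^2(1+|\xi|^2)^2\big).$$
It extends smoothly over $\zeta=0$, where the second term equals $\frac{\mu'}2(1+|\xi|^2)^2\frac i2d\zeta\wedge d\bar\zeta$ and the first is positive in the $\xi$-direction; so it is positive there. The other chart is symmetric, and $U(2)$-invariance is clear since $r$ is invariant. $\square$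

Take $r_0$ very negative and replace small neighborhoods of the 8 singular points of $U_{orb}$, inside $|t|<\frac12$, by the corresponding part of $\mathcal O(-2)$. As $g\in G$ acts there by an element of $U(2)$, we get a symplectic 4-manifold $U$ with a symplectic $G$-action. It contains 8 disjoint $(-2)$-spheres $E_{i,1},E_{i,2}$, $1\le i\le4$. Its end is the collar
$$\Sigma\times\mathbb R/\mathbb Z\times(\tfrac12,1),\qquad\text{with form }\omega_\Sigma+ds\wedge dt,$$
where we use the representatives with $t>0$.

## 7. Gluing two copies: Euler number, signature and fixed points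

Call a diffeomorphism $\varphi$ of $\Sigma$ *admissible* if it preserves $\omega_\Sigma$, commutes with $G$, is the identity near each $Q_i$, and fixes $x_0$. (The identity is one.) For admissible $\varphi$ let $X_\varphi=U_0\cup_\Psi U_1$ be two copies of $U$ glued along their collars by
$$\Psi(x,s,t)=(\varphi(x),-s,\tfrac32-t).$$
$\Psi$ preserves the symplectic forms, since $d(-s)\wedge d(\frac32-t)=ds\wedge dt$; it commutes with $G$; and it reverses the direction of the collar. So $X_\varphi$ is a closed symplectic 4-manifold with an effective symplectic action of $G=\mathbb Z_n$.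

**Proposition 3.** For every admissible $\varphi$: $\chi(X_\varphi)=24$, $\sigma(X_\varphi)=-16$, and every $g\neq1$ in $G$ has the same fixed point set, consisting of four disjoint symplectic spheres and 16 isolated points. In particular
$$\chi(\mathrm{Fix}(g))=4\cdot2+16=24. \tag{1}$$

*Proof.* **Step 1 (Euler number).** The purpose is to count. As $\chi(\Sigma\times A)=0$ and $\iota$ has 8 fixed points, $\chi(U_{orb})=\frac12(0+8)=4$. Replacing 8 points by spheres gives $\chi(U)=12$. The overlap $\simeq\Sigma\times S^1$ has Euler number $0$. Hence $\chi(X_\varphi)=24$.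

**Step 2 (signature).** We show that only the $(-2)$-spheres contribute. Let $U'$ be the complement of neighborhoods of the 8 spheres. The links $\mathbb{RP}^3$ are rational homology spheres, so by Mayer–Vietoris $H_2(U;\mathbb Q)$ is the sum of the span of the spheres and $H_2(U';\mathbb Q)$, and this sum is orthogonal. For $a,b\in H_2(U';\mathbb Q)$ we have $a\cdot b=\frac12\mathrm{tr}(a)\cdot\mathrm{tr}(b)$, with transfers to $\Sigma\times A$ minus balls. The intersection number on the right may be computed in $\Sigma\times A$, where the two classes can be pushed to different levels $t=\mathrm{const}$; it is $0$. So $\sigma(U)=-8$, and Novikov additivity gives $\sigma(X_\varphi)=-16$.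

**Step 3 (fixed points).** Let $1\neq g\in G$. A point $[x,s,t]\in U_{orb}$ is fixed iff $gx=x$, or $gx=\tau x$ and $(s,t)=(-s,-t)$. In both cases $x\in\{Q_i\}$, because neither $g$ nor $\tau g$ is $1$ ($\tau\notin G$). So the fixed set in $U_{orb}$ is the union of the four sets $(Q_i\times A)/\iota$. Each is the quotient of an annulus by a rotation through $\pi$ with two fixed points, which has Euler number $\frac12(0+2)=1$ and one end: a disc.

Over a singular point, $g$ acts in the first chart by $(\xi,\zeta)\mapsto(\lambda\xi,\zeta)$, with fixed set $\{\xi=0\}$, the strict transform of $w=0$. In the other chart it acts by $(\xi',\zeta')\mapsto(\lambda^{-1}\xi',\lambda^2\zeta')$. As $\lambda$ has odd order $>1$, both weights are nontrivial, so the origin is an isolated fixed point and the only one in that chart. Thus $\mathrm{Fix}(g)$ in $U$ is four discs and 8 isolated points. As $\varphi$ is the identity near the $Q_i$, the discs of $U_0$ and $U_1$ close up to four spheres in $X_\varphi$, and there are 16 isolated points. The description does not depend on $g$. Fixed surfaces of symplectic actions are symplectic. $\square$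

By Lemma 1 and (1), the action is homologically trivial as soon as $X_\varphi$ is simply connected. So all now depends on $\pi_1$.

## 8. The fundamental group of $X_\varphi$, and why $\varphi=\mathrm{id}$ fails

**Lemma 4.** (Armstrong's theorem, Proc. Cambridge Philos. Soc. 64 (1968).) If a discrete group $\Gamma$ acts properly discontinuously on a simply connected manifold $Y$, then $\pi_1(Y/\Gamma)\cong\Gamma/H$, with $H$ generated by the elements having fixed points. The class of $\gamma$ corresponds to the image of a path from $y_0$ to $\gamma y_0$, so the isomorphism is natural for equivariant maps.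

*Proof in the case we use.* In both applications $\dim Y$ is 2 or 4, the points with nontrivial stabilizer form a discrete set, and the action near such a point $y$ is linear, with the finite stabilizer $\Gamma_y$ acting freely on a small sphere $S_y$ around $y$. Let $Y^\circ$ be the complement of these points. It is connected, $\Gamma$ acts freely on it, and $1\to\pi_1(Y^\circ)\to\pi_1(Y^\circ/\Gamma)\to\Gamma\to1$ is exact. Now $Y/\Gamma$ arises by gluing contractible cones on the $S_y/\Gamma_y$ back in, so by van Kampen $\pi_1(Y/\Gamma)=\pi_1(Y^\circ/\Gamma)/N$, where $N$ is the normal closure of the images of the $\pi_1(S_y/\Gamma_y)$. Since $S_y$ is connected, $\pi_1(S_y/\Gamma_y)$ maps onto a conjugate of $\Gamma_y$ in $\Gamma$; so the image of $N$ in $\Gamma$ is generated by all stabilizers, i.e. it is $H$. Finally $N\supset\pi_1(Y^\circ)$: since $\pi_1(Y)=1$, van Kampen for $Y$ shows that $\pi_1(Y^\circ)$ is normally generated by the images of the $\pi_1(S_y)$, and these lie in conjugates of the images of the $\pi_1(S_y/\Gamma_y)$. Hence $\pi_1(Y/\Gamma)=\Gamma/H$. $\square$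

*Example.* For $\Gamma=\{z\mapsto\pm z+m\}$, $m$ in a lattice of $\mathbb C$, every $z\mapsto-z+m$ has a fixed point, and products of two of these give all translations. So $H=\Gamma$, in agreement with $\mathbb C/\Gamma\cong S^2$.

**Proposition 5.** The projection $U_{orb}\to B$, $[x,s,t]\mapsto q(x)$, induces isomorphisms $\pi_1(U)\cong\pi_1(U_{orb})\cong\pi_1(B)$. The map from the collar group $\pi_1(\Sigma)\times\mathbb Z$ to $\pi_1(U)\cong\pi_1(B)$ is $(a,z)\mapsto q_*a$, and it is onto. For every admissible $\varphi$,
$$\pi_1(X_\varphi)\cong\pi_1(\Sigma,x_0)/\big(\ker q_*\cdot\ker(q_*\varphi_*)\big). \tag{2}$$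

*Proof.* **Step 1 (from $U_{orb}$ to $B$).** The aim is to see that the annulus direction contributes nothing. Let $\Gamma_\Sigma$ be the group of all lifts of elements of $\langle\tau\rangle$ to the universal cover $\tilde\Sigma$. It has a sign homomorphism to $\{\pm1\}$ with kernel $\pi_1(\Sigma)$. Let $H_\Sigma\subset\Gamma_\Sigma$ be generated by the elements with fixed points; the nontrivial ones have sign $-$, since deck transformations act freely. By Lemma 4, $\pi_1(B)=\Gamma_\Sigma/H_\Sigma$.

Let $D_\infty=\{s\mapsto\pm s+m:m\in\mathbb Z\}$. Then $U_{orb}$ is the quotient of $\tilde\Sigma\times\mathbb R\times(-1,1)$ by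
$$\Gamma=\{(\gamma,\alpha)\in\Gamma_\Sigma\times D_\infty:\mathrm{sign}\,\gamma=\mathrm{sign}\,\alpha\},$$
acting on $t$ by the sign. An element of sign $+$ with a fixed point is trivial, since both deck transformations and translations act freely. An element $(\gamma,\alpha)$ of sign $-$ has a fixed point iff $\gamma$ does, because the reflection $\alpha$ always has one and $t=0$ is fixed. Let $H$ be the group generated by these. It maps onto $H_\Sigma$. Choosing $\gamma$ of sign $-$ with a fixed point (one exists, since $\tau$ fixes $Q_1$) and arbitrary reflections $\alpha,\alpha'$, we have $(\gamma,\alpha)(\gamma,\alpha')^{-1}=(1,\alpha\alpha'^{-1})$, so $H$ contains all translations $1\times\mathbb Z$. If now $(\gamma,\alpha)\in\Gamma$ with $\gamma\in H_\Sigma$, then $H$ contains some $(\gamma,\alpha')$; here $\alpha,\alpha'$ have the same sign, $\alpha\alpha'^{-1}$ is a translation, and so $(\gamma,\alpha)\in H$. Thus $H$ is the full preimage of $H_\Sigma$. Since $\Gamma\to\Gamma_\Sigma$ is onto, $\Gamma/H=\Gamma_\Sigma/H_\Sigma$, and by naturality the projection induces $\pi_1(U_{orb})\cong\pi_1(B)$.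

**Step 2 (from $U_{orb}$ to $U$).** The resolution does not change $\pi_1$: it replaces contractible cones on $\mathbb{RP}^3$ by simply connected disc bundles with the same boundary, so by van Kampen both groups are $\pi_1(U')$ modulo the images of the $\pi_1(\mathbb{RP}^3)$.

**Step 3 (the collar).** On the collar the map to $B$ is $(x,s,t)\mapsto q(x)$, which gives $(a,z)\mapsto q_*a$. It is onto because $\Gamma_\Sigma$ is generated by $\pi_1(\Sigma)$ and one element with a fixed point, and the latter dies in $\Gamma_\Sigma/H_\Sigma$.

**Step 4 (van Kampen).** Take the base point $(x_0,0,\frac34)$ in the collar; $\Psi$ fixes it. The two maps from $\pi_1(\Sigma\times S^1)$ to $\pi_1(U_0)$, $\pi_1(U_1)$ are $(a,z)\mapsto q_*a$ and $(a,z)\mapsto q_*\varphi_*a$, both onto. The pushout of two surjections is the quotient of the source by the product of the two kernels: a homomorphism out of the pushout is the same as a homomorphism out of the source that kills both. Both kernels contain $1\times\mathbb Z$, and (2) follows. $\square$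

**The untwisted gluing.** The natural first attempt is $\varphi=\mathrm{id}$. Then $X_{\mathrm{id}}$ is the resolution of $(\Sigma\times\mathbb R/\mathbb Z\times\mathbb R/3\mathbb Z)/(\tau,-1)$: on $U_1$ use $[x,s,t]\mapsto[x,-s,\frac32-t]$, which is compatible with $\iota$ because $t-\frac32\equiv t+\frac32$ modulo 3. If we allowed $n=1$, then $\Sigma=T$, $B=S$, and $X_{\mathrm{id}}$ would be a Kummer surface, but $G$ would be trivial. For odd $n\ge3$, Proposition 3 provides the right Euler number, signature and fixed sets, but (2) gives
$$\pi_1(X_{\mathrm{id}})\cong\pi_1(\Sigma)/\ker q_*=\pi_1(B),$$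
a surface group of genus $n-1\ge2$. The action is not even homologically trivial, as $G$ has no invariants in $H_1(B;\mathbb Q)$ ($B/G$ is a sphere). A gluing map that commutes with $\tau$ does not help: then $\varphi$ descends to $\varphi_B:B\to B$ with $q\varphi=\varphi_Bq$, so $\ker(q_*\varphi_*)=\ker q_*$ and again $\pi_1(X_\varphi)\cong\pi_1(B)$.

Formula (2) shows what to do. Each of the two sides kills a copy of $\ker q_*$, and we want $\varphi$ to move one copy off the other. Commuting with $G$ is necessary for the action; commuting with $\tau$ must be avoided. In other words, $\varphi$ should be a lift of a diffeomorphism of $T=\Sigma/G$ that does not come from $S$.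

## 9. Twists lifted from the elliptic curve

Let $e=\mathbb R\cup\infty$, oriented so as to leave $0$ along the positive real axis, and $e'=i\mathbb R\cup\infty$, leaving $0$ along the positive imaginary axis. As loops at $*$ they represent $c_1c_2$ and $c_2c_3$: for instance $e$ has the upper half plane, with $P_1,P_2$, on its left. The curve $e$ separates $S$ into closed discs $D_{12}\ni P_1,P_2$ and $D_{34}\ni P_3,P_4$, with $\pi_1(D_{12}\setminus\mathcal P,*)=\langle c_1,c_2\rangle$ and $\pi_1(D_{34}\setminus\mathcal P,*)=\langle c_3,c_4\rangle$. Likewise $e'$ gives discs $D_{23},D_{41}$ with groups $\langle c_2,c_3\rangle,\langle c_4,c_1\rangle$.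

Since $c_1c_2$ and $c_2c_3$ have even length, $e$ lifts to two disjoint closed curves $e_\pm\ni*_\pm$ in $T$, and $e'$ to $e'_\pm\ni*_\pm$. The preimage of $D_{12}$ is a double cover of a disc branched at two points, i.e. an annulus, with boundary $e_+\cup e_-$; the same holds for $D_{34}$, and for $D_{23},D_{41}$ with $e'_\pm$. The covering involution of $T\to S$ exchanges $e_+$ and $e_-$, so a twist supported near $e_-$ alone does not commute with it. This is what we want.

Let $T_1,T_2$ be Dehn twists of $T$ about $e_-$ and $e'_-$, supported in thin annuli which avoid $*_+$ and neighborhoods of the branch points. Since $\kappa(c_1c_2)=\kappa(c_2c_3)=0$, the covering $\Sigma^\circ\to T^\circ$ with group $G$ is trivial over these annuli. So $e_-$ and $e'_-$ each lift to $n$ disjoint closed curves, permuted by $G$. Let $f_1$ (resp. $f_2$) be the product of the lifted twists about these $n$ curves, and the identity elsewhere. Then $f_j$ covers $T_j$, commutes with $G$, fixes $x_0$, and is the identity near the $Q_i$.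

The form $\omega_\Sigma$ descends to an area form on $T^\circ$. By Weinstein's Lagrangian neighborhood theorem $e_-$ and $e'_-$ have annulus neighborhoods with coordinates $(y,\theta)$ in which it is $dy\wedge d\theta$; we use these coordinates in Definition 4. Then $f_1,f_2$ preserve $\omega_\Sigma$. So $f_1$, $f_2$ and
$$f=f_1f_2^{-1},\qquad\text{which covers }T_f:=T_1T_2^{-1},$$
are admissible. We set $X=X_f$.

## 10. Killing the fundamental group

**Proposition 6.** $\pi_1(X)=1$.

*Proof.* **Step 1 (a symmetric form of (2)).** We distribute $f_1$ and $f_2$ evenly. The automorphism $f_{2*}^{-1}$ of $\pi_1(\Sigma,x_0)$ takes $\ker q_*$ to $\ker(q_*f_{2*})$ and $\ker(q_*f_{1*}f_{2*}^{-1})$ to $\ker(q_*f_{1*})$. So (2) becomes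
$$\pi_1(X)\cong\pi_1(\Sigma)/\big(\ker(q_*f_{1*})\cdot\ker(q_*f_{2*})\big). \tag{3}$$

**Step 2 (writing the groups inside $\Phi$).** We replace surface groups by words in the $c_i$. Let
$$\Lambda=\ker\kappa=\pi_1(\Sigma^\circ,x_0),\quad F=\kappa^{-1}(2\mathbb Z_{2n})=\pi_1(T^\circ,*_+),\quad\Delta=\Phi/\langle\langle c_1^n,c_2^n,c_3^n,c_4^n\rangle\rangle .$$
$F$ is the group of even words, $\Lambda\subset F$, and $F/\Lambda\cong\mathbb Z_n$. Filling in $Q_i$ kills the $\Lambda$-conjugates of $c_i^{2n}$. Since $\kappa(c_i)$ generates $\mathbb Z_{2n}$, we have $\Phi=\Lambda\langle c_i\rangle$, and so the $\Lambda$-conjugates of $c_i^{2n}$ are the same as its $\Phi$-conjugates. Hence $\pi_1(\Sigma)=\Lambda/\langle\langle c_i^{2n}\rangle\rangle_\Phi$. In the same way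
$$\pi_1(B)=\kappa^{-1}\{0,n\}/\langle\langle c_i^n\rangle\rangle_\Phi\subset\Delta,$$
and $q_*$ is induced by the inclusion $\Lambda\subset\kappa^{-1}\{0,n\}$.

**Step 3 (enlarging from $\Lambda$ to $F$).** The twists act most simply on $F$, so we want a version of (3) for $F$. Let $\bar q:F\to\Delta$ be the restriction of $\Phi\to\Delta$. It is onto, since in $\Delta$
$$c_i=c_i^{n+1}=(c_i^2)^{(n+1)/2}, \tag{4}$$
where we use that $n$ is odd. An element of $\ker\bar q=F\cap\langle\langle c_i^n\rangle\rangle_\Phi$ has $\kappa$-value in $\{0,n\}\cap2\mathbb Z_{2n}=\{0\}$, again as $n$ is odd. So $\ker\bar q\subset\Lambda$; it is therefore the kernel of $\Lambda\to\pi_1(B)$, and it contains $\langle\langle c_i^{2n}\rangle\rangle_\Phi$.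

Write $T_j$ also for the induced automorphism of $F=\pi_1(T^\circ,*_+)$. Since $f_j$ covers $T_j$ and fixes $x_0$, $T_j$ preserves $\Lambda$ and restricts there to the automorphism induced by $f_j|_{\Sigma^\circ}$. Since $f_j$ extends over the $Q_i$, $T_j$ also preserves $\langle\langle c_i^{2n}\rangle\rangle_\Phi$, the kernel of $\Lambda\to\pi_1(\Sigma)$. Hence $\ker(\bar qT_j)=T_j^{-1}(\ker\bar q)$ lies in $\Lambda$, contains $\langle\langle c_i^{2n}\rangle\rangle_\Phi$, and its image in $\pi_1(\Sigma)$ is $\ker(q_*f_{j*})$. So with
$$\Pi:=F/\big(\ker(\bar qT_1)\cdot\ker(\bar qT_2)\big)$$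
formula (3) says that there is an exact sequence
$$1\to\pi_1(X)\to\Pi\to F/\Lambda\cong\mathbb Z_n\to1. \tag{5}$$
It suffices to show that $\Pi$ is cyclic of order dividing $n$.

**Step 4 (action of the twists on words).** We compute $T_1,T_2$ on enough elements of $F$. An even word in $c_1,c_2$ lifts to a loop at $*_+\in e_+$ in the annulus over $D_{12}$ minus the branch points. The support of $T_1$ meets this annulus only near the other boundary component $e_-$, and the loop can be pushed off there rel $*_+$. So $T_1$ fixes even words in $c_1,c_2$, and likewise even words in $c_3,c_4$.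

The lift of $c_2c_3$ at $*_+$ runs from $*_+$ to $*_-$ over $D_{12}$, crosses $e_-$ at $*_-$, and returns to $*_+$ over $D_{34}$; it meets $e_-$ nowhere else, because each petal lies in an open quadrant except at $0$. Shrinking the support of the twist (an isotopy of $T_1$ fixing $*_+$ and the branch points) and straightening the path near $*_-$, we may assume that it crosses the annulus once, along $\theta=\mathrm{const}$. The twist inserts $e_-^{\pm1}$, which is the lift of $(c_1c_2)^{\pm1}$ at $*_-$. Hence, for some $\varepsilon=\pm1$,
$$T_1(c_2c_3)=c_2(c_1c_2)^{\varepsilon}c_3. \tag{6}$$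
Similarly $T_2$ fixes even words in $c_2,c_3$ and even words in $c_4,c_1$. The lift of $c_1c_2$ at $*_+$ runs to $*_-$ over $D_{41}$ and returns over $D_{23}$, so with some $\varepsilon'=\pm1$
$$T_2(c_1c_2)=c_1(c_2c_3)^{\varepsilon'}c_2. \tag{7}$$
In particular both $T_1$ and $T_2$ fix every $c_i^2$; also $T_1$ fixes $c_1c_2$ and $T_2$ fixes $c_2c_3$.

**Step 5 (one map instead of two).** Here the squares do their work. Let $\pi:F\to\Pi$ be the projection. Since $\bar qT_j$ is onto $\Delta$ and $\ker(\bar qT_j)\subset\ker\pi$, there are surjections $r_j:\Delta\to\Pi$ with $\pi=r_j\bar qT_j$. From $T_j(c_i^2)=c_i^2$ we get $r_j(c_i^2)=\pi(c_i^2)$, and then (4) gives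
$$r_j(c_i)=\pi(c_i^2)^{(n+1)/2}=:C_i,$$
which does not depend on $j$. So $r_1=r_2=:r$, and
$$\pi=r\bar qT_1=r\bar qT_2. \tag{8}$$

**Step 6 (evaluation).** Evaluate the equality $r\bar qT_1=r\bar qT_2$ with the help of (6) and (7):

* on $c_2c_3$: $\;C_2(C_1C_2)^{\varepsilon}C_3=C_2C_3$, so $C_1C_2=1$;
* on $c_1c_2$: $\;C_1C_2=C_1(C_2C_3)^{\varepsilon'}C_2$, so $C_2C_3=1$.

With $C_1C_2C_3C_4=1$ we get $C_2=C_4=C_1^{-1}$ and $C_3=C_1$. So $\Pi=r(\Delta)$ is generated by $C_1$, and $C_1^n=1$ because $c_1^n=1$ in $\Delta$. Hence $|\Pi|$ divides $n$. As $\Pi$ surjects onto $\mathbb Z_n$ by (5), $\Pi\cong\mathbb Z_n$ and $\pi_1(X)=1$. $\square$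

**Remark (one family of twists is not enough).** With $f_1$ alone in place of $f$, Steps 1–3 hold with $f_2=\mathrm{id}$, $T_2=\mathrm{id}$. Let $s:\Delta\to\mathbb Z_n*\mathbb Z_n=\langle a,b\mid a^n=b^n=1\rangle$ send $c_1,c_2,c_3,c_4$ to $a,a^{-1},b,b^{-1}$. The group $F$ is generated by $c_1^2,c_2^2,c_3^2,c_1c_2,c_2c_3$. Indeed $\Phi$ is free on $c_1,c_2,c_3$; even words are products of the $c_ic_j$ with $i,j\le3$ and their inverses, as $c_ic_j^{-1}=(c_ic_j)c_j^{-2}$ and $c_i^{-1}c_j=c_i^{-2}(c_ic_j)$; and $c_jc_i=c_j^2(c_ic_j)^{-1}c_i^2$, $c_1c_3=(c_1c_2)c_2^{-2}(c_2c_3)$. On these generators $s\bar q$ and $s\bar qT_1$ agree; for the last one, $s(c_2(c_1c_2)^\varepsilon c_3)=a^{-1}b=s(c_2c_3)$. So $s\bar q$ kills both kernels, and $\Pi$ surjects onto the infinite group $\mathbb Z_n*\mathbb Z_n$. By (5), $\pi_1(X_{f_1})$ has index $n$ in $\Pi$ and is infinite.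

## 11. A square root of the canonical bundle: $X$ is spin

We know that $X$ is simply connected with the right Euler number and signature. What is missing is that its intersection form is even.

**Proposition 7.** $X$ is spin.

*Proof.* **Step 1 (a spin structure on $\Sigma$).** Let $\eta$ be the pullback to $\Sigma$ of a nonzero holomorphic 1-form on the elliptic curve $T$. As $\Sigma\to T$ is totally ramified of order $n$ at each $Q_i$, $\mathrm{div}\,\eta=(n-1)\sum Q_i=2k\sum Q_i$. Also $\tau^*\eta=-\eta$, since $\tau$ induces the covering involution of $T\to S$. Let $\mathfrak s$ be the spin structure given by $\mathcal O(k\sum Q_i)$ and $\eta$. On $\Sigma^\circ$ the canonical section $1$ of this bundle is nowhere zero and $1^2=\eta$, so $\mathfrak s|_{\Sigma^\circ}$ is the spin structure of the framing $\nu$ dual to $\eta$.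

**Step 2 (a spin structure on $U$).** We look for a square root of $K_U$ that restricts well to the collar. $U$ is a complex surface, the resolution of $(\Sigma\times A)/\iota$. The form $\Theta=\eta\wedge dv$ is $\iota$-invariant, since both factors change sign. Near a resolved point $\Theta=w^{2k}h\,dw\wedge dv$, where $h\neq0$ is a function of $w^2$ because $\tau^*\eta=-\eta$. From $w=\xi v$ and $\zeta=v^2$ we get $dw\wedge dv=v\,d\xi\wedge dv=\frac12d\xi\wedge d\zeta$ and $w^2=\xi^2\zeta$; in the other chart $dw\wedge dv=\frac12d\zeta'\wedge d\xi'$ and $w^2=\zeta'$. So $\Theta$ extends to a holomorphic 2-form on $U$ which vanishes to order $2k$ along the strict transform $Z_i$ of $(Q_i\times A)/\iota$ and to order $k$ along each sphere: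
$$K_U=\mathcal O\Big(k\sum_i(2Z_i+E_{i,1}+E_{i,2})\Big).$$
The blow-up of $\Sigma\times A$ at the 8 fixed points is a double cover of $U$ branched along $E=\bigsqcup E_{i,j}$. So there is a line bundle $M$ with $M^2\cong\mathcal O(E)$, and off $E$ the pair $(M,M^2\cong\mathcal O)$ is the flat $\mathbb Z_2$-bundle of that double cover. Put $L=\mathcal O(k\sum Z_i)\otimes M^k$. Then $L^2\cong\mathcal O(2k\sum Z_i+kE)=K_U$, and $L$ defines a spin structure on $U$.

Over the collar the double cover is trivial, its two sheets being $t>0$ and $t<0$; hence $M$ is trivial there, together with its square. So on the collar our square root is $\mathcal O(k\sum Z_i)$ with the section $\Theta=\eta\wedge dv$, the tensor product of $(\mathcal O(k\sum Q_i),\eta)$ and $(\mathcal O,1^2=dv)$. By the rules after Definition 5, the spin structure restricts to the collar as the product of $\mathfrak s$ with the spin structure of the translation-invariant framing $(\partial_s,\partial_t)$ of the annulus.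

**Step 3 ($f^*\mathfrak s\cong\mathfrak s$).** This is where it helps that $f$ comes from the torus. The framing $\nu$ on $\Sigma^\circ$ is the lift of the translation-invariant framing of $T$, and $f$ covers $T_f$. So the matrix of $df$ with respect to $\nu$ is the composition of $\Sigma^\circ\to T$ with the matrix function $dT_f:T\to GL_2^+(\mathbb R)$ in the translation-invariant framing. Every orientation-preserving diffeomorphism of a torus is isotopic to a linear one, whose matrix function is constant; differentiating the isotopy, $dT_f$ is homotopic to a constant map. Hence so is the matrix of $df$, and the constant can be moved to the identity in the connected group $GL_2^+(\mathbb R)$. Therefore $f^*\nu$ is homotopic to $\nu$ through framings, and $f^*\mathfrak s|_{\Sigma^\circ}\cong\mathfrak s|_{\Sigma^\circ}$. The difference of $f^*\mathfrak s$ and $\mathfrak s$ is thus a class in $H^1(\Sigma;\mathbb Z_2)$ that restricts to $0$ on $\Sigma^\circ$. The restriction map is injective, because $H^1(\Sigma,\Sigma^\circ;\mathbb Z_2)$ is a sum of groups $H^1(D^2,S^1;\mathbb Z_2)=0$. So $f^*\mathfrak s\cong\mathfrak s$.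

**Step 4 (gluing).** We compare the two spin structures on the overlap. We have $\Psi=f\times\psi$ with $\psi(s,t)=(-s,\frac32-t)$. The derivative of $\psi$ is the constant rotation $-1$, which is connected to the identity by rotations, so $\psi$ preserves the spin structure of $(\partial_s,\partial_t)$. With Step 3, the spin structures on $U_0$ and $U_1$ agree over the overlap up to isomorphism, and they glue. $\square$

## 12. The homotopy type and the action: proof of Theorem A

$X$ is closed, simply connected and spin, with $\chi=24$ and $\sigma=-16$. Its intersection form is even, unimodular and indefinite, of rank 22 and signature $-16$; hence it is isomorphic to $2(-E_8)\oplus3H$, the K3 form. By the theorem of Milnor–Whitehead (closed simply connected 4-manifolds with isomorphic intersection forms are homotopy equivalent), $X$ is homotopy equivalent to a K3 surface, and $b_2^+=3$. So $(X,\omega)$ is a symplectic homotopy K3 surface.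

The action of $G=\mathbb Z_n$ is effective and symplectic by construction. For $1\neq g\in G$ we have $\chi(\mathrm{Fix}(g))=24$ by (1), so $g$ acts trivially on $H^*(X;\mathbb Z)$ by Lemma 1. The fixed point sets are described in Proposition 3. This proves Theorem A. Taking $n=p$ an odd prime disproves the conjecture, for every odd prime $p$. $\blacksquare$

**Remark.** A fiber $\Sigma\subset X$ in the collar is symplectic with $\Sigma^2=0$ and genus $2n-1$, so by adjunction $K_X\cdot\Sigma=2(2n-1)-2=4n-4\ne0$ and $K_X\neq0$. By Taubes, $\pm K_X$ are Seiberg–Witten basic classes, so $X$ is not diffeomorphic to the standard K3 surface, whose only basic class is $0$. This fits Section 4, where $K_X=0$ was the obstacle.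

## 13. No involutions: proof of Theorem B

If the order is even, some $g$ in the group has order 2: a symplectic involution $g\ne1$ acting trivially on $H^*(X;\mathbb Z)$, where $X$ is simply connected with even form (hence spin), $\chi=24$, $\sigma=-16$. We look for a contradiction.

**Step 1 (shape of the fixed set).** Fix a $g$-invariant compatible almost complex structure $J$. At a fixed point $dg$ is complex linear with $(dg)^2=1$ and $dg\neq1$. So $\mathrm{Fix}(g)$ consists of isolated points, where $dg=-1$, and disjoint connected embedded $J$-holomorphic surfaces $F_i$, of genus $h_i$. By Lemma 1, $\chi(\mathrm{Fix}(g))=24$.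

**Step 2 (points and surfaces do not mix).** We use the spin structure, which is unique and hence preserved by $g$. Lift $g$ to $\hat g$ on it. Then $\hat g^2$ lifts the identity, so $\hat g^2=\pm1$ with a constant sign. At an isolated fixed point $\hat g=\pm e_1e_2e_3e_4$ and $\hat g^2=1$. Along a fixed surface $\hat g=\pm e_3e_4$, with $e_3,e_4$ normal, and $\hat g^2=-1$. So $\mathrm{Fix}(g)$ consists of isolated points only or of surfaces only.

**Step 3 (isolated points are excluded).** By the $G$-signature theorem $\mathrm{Sign}(g)=\sum F_i^2$, since an isolated point contributes $-\cot^2(\pi/2)=0$. As $g$ acts trivially on $H^2$, $\mathrm{Sign}(g)=\sigma(X)=-16$. So $\sum F_i^2=-16$, there are surfaces, and only surfaces. Hence $\sum(2-2h_i)=24$.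

**Step 4 (a curve with $K\cdot F_i<0$).** The adjunction formula $2h_i-2=F_i^2+K\cdot F_i$ gives
$$K\cdot\sum F_i=\sum(2h_i-2)-\sum F_i^2=-24+16=-8 .$$
So $K\neq0$, and some $F_i$ has $K\cdot F_i<0$.

**Step 5 (Taubes' curves).** We now use holomorphic representatives of $K$. By Taubes (SW$\Rightarrow$Gr, J. Amer. Math. Soc. 9 (1996)), together with Gromov compactness for nongeneric $J$, since $b_2^+=3>1$ and $K\neq0$, the Poincaré dual of $K$ is $\sum m_aR_a$ with $m_a>0$ and distinct irreducible $J$-holomorphic curves $R_a$. If $F_i$ were none of the $R_a$, positivity of intersections would give $K\cdot F_i\ge0$. So $F_i$ is one of them, and since the others meet it nonnegatively, $F_i^2<0$. Thus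
$$2h_i-2=K\cdot F_i+F_i^2\le-2,$$
both summands being negative integers. Hence $h_i=0$ and $K\cdot F_i=F_i^2=-1$, which contradicts the evenness of the intersection form.

So the order of the group is odd. For $\mathbb Z_n$ with $n\ge2$ this excludes even $n$, and Theorem A provides the action for every odd $n\ge3$, which is the stated equivalence. $\blacksquare$
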